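\title{Weak interpolation does not imply interpolation in Bargmann--Fock spaces of several variables}

\begin{abstract}
A countable set $\Lambda\subset\mathbb C^n$ is a weak interpolation set for a weighted Bargmann--Fock space if the normalized reproducing kernels at its points have a bounded biorthogonal system. In one variable such sets are interpolation sets. We show that this fails for every $n\ge2$, already for the weight $\frac\pi2|z|^2$: an explicit sublattice of index $n$ in $\mathbb Z[i]^n$ is a weak interpolation set but not an interpolation set, and its biorthogonal functions can be chosen to decay like $|z-\lambda|^{-(2n-1)}$. We also show that, in every dimension and for every admissible weight, a biorthogonal system that is bounded in the weighted $L^1$ norm does characterize interpolation.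
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge1$. A plurisubharmonic function $\phi:\mathbb C^n\to\mathbb R$ is \emph{admissible} if $i\partial\bar\partial\phi\simeq i\partial\bar\partial|z|^2$ in the sense of positive currents. Here $A\simeq B$ means $A\le CB$ and $B\le CA$ for some constant $C>0$; for smooth $\phi$ the condition says that the eigenvalues of the matrix $(\partial^2\phi/\partial z_j\partial\bar z_k)$ stay between two positive constants. The weighted Bargmann--Fock space $\mathcal F_\phi=\mathcal F_\phi(\mathbb C^n)$ is the Hilbert space of entire functions $f$ with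
\[
\|f\|_\phi^2=\int_{\mathbb C^n}|f(z)|^2e^{-2\phi(z)}\,dm(z)<\infty ,
\]
where $m$ is Lebesgue measure. Let $K_\lambda=K^\phi_\lambda$ be the reproducing kernel at $\lambda$, so that $f(\lambda)=\langle f,K_\lambda\rangle_\phi$, and let $k_\lambda=k^\phi_\lambda=K_\lambda/\|K_\lambda\|_\phi$. Since $\|K_\lambda\|_\phi$ is the largest value of $|f(\lambda)|$ on the unit ball of $\mathcal F_\phi$, the number $\langle f,k_\lambda\rangle_\phi=f(\lambda)/\|K_\lambda\|_\phi$ is the value of $f$ at $\lambda$ measured on the scale that the space allows at that point.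

Let $\Lambda\subset\mathbb C^n$ be countable. A family $(f_\lambda)_{\lambda\in\Lambda}$ in $\mathcal F_\phi$ is \emph{biorthogonal} (to the kernels $k_\nu$, $\nu\in\Lambda$) if $\langle f_\lambda,k_\nu\rangle_\phi=\delta_{\lambda\nu}$, where $\delta_{\lambda\nu}$ is $1$ for $\nu=\lambda$ and $0$ otherwise. The set $\Lambda$ is
\begin{itemize}
\item an \emph{interpolation set} if for every $(b_\lambda)\in\ell^2(\Lambda)$ there is $f\in\mathcal F_\phi$ with $\langle f,k_\lambda\rangle_\phi=b_\lambda$ for all $\lambda\in\Lambda$;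
\item a \emph{weak interpolation set} if there is a biorthogonal family with $\sup_\lambda\|f_\lambda\|_\phi<\infty$.
\end{itemize}
Weak interpolation asks for uniform solvability only for the data that equal $1$ at one point and $0$ at all others. For general data $b$ one tries $f=\sum b_\lambda f_\lambda$, and then a bound on the norms $\|f_\lambda\|_\phi$ controls $\|f\|_\phi$ only by the $\ell^1$ norm of $b$. So every interpolation set is a weak interpolation set (Lemma~\ref{lem:dual}), while the converse has no formal reason to hold. There is, however, a reason to expect it. The kernel $k_\lambda$ is concentrated near $\lambda$, with exponential decay of $|k_\lambda|e^{-\phi}$. If the functions $f_\lambda$ inherited this concentration, far away terms in $\sum b_\lambda f_\lambda$ would be almost orthogonal and the sum would converge for all $b\in\ell^2$. Seip and Schuster showed that for $n=1$ the two classes of sets do coincide. The question whether they coincide in higher dimension comes from \cite{source}: \emph{for $n\ge2$ and admissible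 $\phi$, is every weak interpolation set for $\mathcal F_\phi(\mathbb C^n)$ an interpolation set?}

The answer is no. Put
\[
\Lambda_n=\Big\{\lambda\in\mathbb Z[i]^n:\ \sum_{j=1}^n\operatorname{Im}\lambda_j\equiv0 \pmod n\Big\};
\]
thus $\Lambda_2$ consists of the pairs $(a,b)$ of Gaussian integers with $\operatorname{Im}a\equiv\operatorname{Im}b\pmod2$.

\begin{theorem}\label{thm:A}
Let $n\ge2$ and $\phi(z)=\frac\pi2|z|^2$. Then $\Lambda_n$ is a weak interpolation set but not an interpolation set for $\mathcal F_\phi(\mathbb C^n)$. The same conclusion holds, with $B^{-1}\Lambda_n$ in place of $\Lambda_n$ for a suitable $B\in GL_n(\mathbb C)$, for every admissible $\phi$ of the form $\phi=|Az|^2+\operatorname{Re}h+O(1)$ with $A\in GL_n(\mathbb C)$ and $h$ entire.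
\end{theorem}

How much concentration survives in this example? For $1\le p<\infty$ let $\mathcal F^p_\phi$ be the space of entire functions with $\|f\|_{p,\phi}^p=\int|f|^pe^{-p\phi}\,dm<\infty$.

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $\phi(z)=\frac\pi2|z|^2$. The biorthogonal functions for $\Lambda_n$ can be chosen with
\[
|f_\lambda(z)|e^{-\phi(z)}\le C(1+|z-\lambda|)^{-(2n-1)},\qquad z\in\mathbb C^n,\ \lambda\in\Lambda_n .
\]
Hence $\sup_\lambda\|f_\lambda\|_{p,\phi}<\infty$ for every $p>\frac{2n}{2n-1}$.
\end{theorem}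

The heuristic above becomes correct when the norm bound is imposed in $\mathcal F^1_\phi$, which is contained in $\mathcal F_\phi$.

\begin{theorem}\label{thm:C}
Let $n\ge1$, let $\phi$ be admissible and let $\Lambda\subset\mathbb C^n$ be countable. The following are equivalent.
\begin{itemize}
\item[(a)] $\Lambda$ is an interpolation set for $\mathcal F_\phi$.
\item[(b)] There are $f_\lambda\in\mathcal F^1_\phi$ with $\langle f_\lambda,k_\nu\rangle_\phi=\delta_{\lambda\nu}$ and $\sup_\lambda\|f_\lambda\|_{1,\phi}<\infty$.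
\item[(c)] There are such $f_\lambda$ with $|f_\lambda(z)|e^{-\phi(z)}\le Ce^{-c|z-\lambda|}$, where $C,c>0$ do not depend on $\lambda$.
\end{itemize}
\end{theorem}

By Theorems~\ref{thm:A} and~\ref{thm:B}, a bound in $\mathcal F^p_\phi$ cannot replace the bound in (b) when $n\ge2$ and $p>\frac{2n}{2n-1}$. In particular $p=2$ fails for every $n\ge2$, and since $\frac{2n}{2n-1}\to1$, no $p>1$ works in all dimensions.

The mechanism of the counterexample is a comparison of two integrability conditions. On a sublattice of $\mathbb Z[i]^n$ the Gram matrix of the kernels is, up to signs, a convolution operator, so it is described by a function $G\ge0$ on the torus $\mathbb T^{2n}$. Interpolation means that $1/G$ is bounded; weak interpolation means that $1/G$ is integrable (Section~\ref{sec:symbol}). For $\Lambda_n$ the function $G$ has finitely many zeros, all quadratic (Section~\ref{sec:zeros}), and $|x|^{-2}$ is integrable near the origin of $\mathbb R^{2n}$ exactly when $n\ge2$. Section~\ref{sec:decay} reads the decay of $f_\lambda$ off the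 singularity of $1/G$, and Section~\ref{sec:general} proves Theorem~\ref{thm:C}. Throughout, $C$ and $c$ denote positive constants that may change from line to line and never depend on the points $z,\lambda,\mu,\nu$.

\section{Both properties as inequalities}\label{sec:dual}

The definitions ask for the existence of functions. By duality they become inequalities for finite combinations of kernels, whose norms can be computed.

\begin{lemma}\label{lem:dual}
Let $(k_\lambda)_{\lambda\in\Lambda}$ be a countable family in a Hilbert space $\mathcal H$, and for finitely supported $c=(c_\lambda)$ let $F_c=\sum c_\lambda k_\lambda$.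
\begin{itemize}
\item[(i)] The following are equivalent: $(\alpha)$ for every $b\in\ell^2(\Lambda)$ there is $f\in\mathcal H$ with $\langle f,k_\lambda\rangle=b_\lambda$ for all $\lambda$; $(\beta)$ there is $M$ with $\|c\|_2\le M\|F_c\|$ for all finitely supported $c$; $(\gamma)$ there is a biorthogonal family $(f_\lambda)$ that is a Bessel sequence, that is, $\sum_\lambda|\langle f,f_\lambda\rangle|^2\le C\|f\|^2$ for all $f\in\mathcal H$.
\item[(ii)] There is a biorthogonal family with $\sup_\lambda\|f_\lambda\|\le M$ if and only if $\|c\|_\infty\le M\|F_c\|$ for all finitely supported $c$.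
\end{itemize}
\end{lemma}

\begin{proof}
If $(f_\lambda)$ is biorthogonal, then $c_\lambda=\langle F_c,f_\lambda\rangle$. This gives $(\gamma)\Rightarrow(\beta)$ and the ``only if'' part of (ii). Conversely, if $\|c\|_\infty\le M\|F_c\|$, then $F_c\mapsto c_\lambda$ is a well defined functional of norm at most $M$ on the span of the $k_\nu$, and the Riesz representation theorem gives $f_\lambda$ with $\|f_\lambda\|\le M$ and $\langle k_\nu,f_\lambda\rangle=\delta_{\lambda\nu}$.

Assume $(\beta)$ and let $V$ be the closed span of the $k_\lambda$. For $b\in\ell^2$ the functional $F_c\mapsto\sum c_\lambda\bar b_\lambda$ is well defined and has norm at most $M\|b\|_2$, so there is a unique $\mathcal Sb\in V$ with $\langle k_\lambda,\mathcal Sb\rangle=\bar b_\lambda$ for all $\lambda$, and $\|\mathcal Sb\|\le M\|b\|_2$. This proves $(\alpha)$. The map $\mathcal S$ is linear by uniqueness. Its values $f_\lambda$ at the unit vectors of $\ell^2$ are biorthogonal, and $\langle f,f_\lambda\rangle=(\mathcal S^*f)_\lambda$, which proves $(\gamma)$.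

Assume $(\alpha)$. Let $Tf=(\langle f,k_\lambda\rangle)_\lambda$ on $D=\{f:Tf\in\ell^2\}$. The space $D$ is complete in the norm $\|f\|+\|Tf\|_2$, because $f_j\to f$ and $Tf_j\to b$ force $b=Tf$ coordinatewise. By the open mapping theorem there is $M$ such that every $b\in\ell^2$ equals $Tf$ for some $f$ with $\|f\|\le M\|b\|_2$. For $b=c$ we get $\|c\|_2^2=\langle F_c,f\rangle\le M\|F_c\|\,\|c\|_2$, which is $(\beta)$.
\end{proof}

So $\Lambda$ is an interpolation set if and only if $\|c\|_2\le M\|F_c\|_\phi$, and a weak interpolation set if and only if $\|c\|_\infty\le M\|F_c\|_\phi$. The first inequality implies the second. Normalizing $c_\lambda=1$ shows that the second says that each $k_\lambda$ has distance at least $1/M$ from the span of the others; this is \emph{uniform minimality} of the kernels. Neither inequality changes when each $k_\lambda$ is multiplied by a sign.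

We shall use \emph{Schur's test}: if $|a_{\lambda\mu}|\le b_{\lambda\mu}=b_{\mu\lambda}$ and $\sup_\lambda\sum_\mu b_{\lambda\mu}\le S$, then the matrix $(a_{\lambda\mu})$ defines an operator of norm at most $S$ on $\ell^2(\Lambda)$. Indeed, $\sum b_{\lambda\mu}|c_\mu||d_\lambda|\le\frac12\sum b_{\lambda\mu}(|c_\mu|^2+|d_\lambda|^2)\le S$ for unit vectors $c,d$.

\section{Gaussian lattices and their symbols}\label{sec:symbol}

In Sections~\ref{sec:symbol}--\ref{sec:decay} the weight is $\phi(z)=\frac\pi2|z|^2$, which is admissible, and we drop the subscript $\phi$. Write $\langle z,w\rangle=\sum z_j\bar w_j$. The monomials $z^\alpha$ form an orthogonal basis with $\|z^\alpha\|^2=\alpha!\,\pi^{-|\alpha|}$, so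
\[
K_w(z)=e^{\pi\langle z,w\rangle},\qquad \|K_w\|=e^{\phi(w)},\qquad k_w(z)=e^{\pi\langle z,w\rangle-\frac\pi2|w|^2},
\]
and $\langle f,k_w\rangle=f(w)e^{-\phi(w)}$. Taking $f=k_z$,
\begin{equation}\label{eq:kk}
\langle k_z,k_w\rangle=e^{-\frac\pi2|z-w|^2}\,e^{i\pi\operatorname{Im}\langle w,z\rangle}.
\end{equation}
For two points, the distance from $k_z$ to the line spanned by $k_w$ is $(1-e^{-\pi|z-w|^2})^{1/2}$, so the points of a weak interpolation set cannot come arbitrarily close to each other. Lattices are the simplest infinite sets of this kind.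

The modulus in \eqref{eq:kk} depends only on $z-w$, but the phase does not, and this prevents a direct use of Fourier series. On $\mathbb Z[i]^n$ the phase is a sign, and it can be removed. Let $\lambda=u+iv$ and $\mu=u'+iv'$ with $u,v,u',v'\in\mathbb Z^n$. Then $\operatorname{Im}\langle\mu,\lambda\rangle=v'\cdot u-u'\cdot v$, and
\[
(v-v')\cdot(u-u')\equiv v\cdot u+v'\cdot u'+v'\cdot u+v\cdot u'\pmod 2 .
\]
Hence, with $\varepsilon_\lambda=(-1)^{u\cdot v}$ and $e_\lambda=\varepsilon_\lambda k_\lambda$,
\begin{equation}\label{eq:gram}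
\langle e_\lambda,e_\mu\rangle=\gamma(\lambda-\mu),\qquad\gamma(u+iv)=(-1)^{u\cdot v}e^{-\frac\pi2(|u|^2+|v|^2)}=\gamma(-u-iv).
\end{equation}

To see why $\Lambda_n$ is the right choice we treat it as a member of the family
\[
\Lambda_{n,q}=\Big\{u+iv\in\mathbb Z[i]^n:\ q\ \text{divides}\ \textstyle\sum_jv_j\Big\},\qquad q\ge1,
\]
so that $\Lambda_{n,1}=\mathbb Z[i]^n$ and $\Lambda_{n,n}=\Lambda_n$. Fix $n,q$ and write $\Lambda=\Lambda_{n,q}$. On $\mathbb T^{2n}=(\mathbb R/\mathbb Z)^{2n}$, with points $x=(s,t)$, $s,t\in\mathbb T^n$, and Lebesgue measure $dx$ of total mass $1$, let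
\[
E_{u+iv}(x)=e^{2\pi i(u\cdot s+v\cdot t)},\qquad G(x)=G_{n,q}(x)=\sum_{\lambda\in\Lambda}\gamma(\lambda)E_\lambda(x).
\]
We call $G$ the \emph{symbol} of $\Lambda$. It is smooth, because $\gamma$ decays like a Gaussian. The Fourier coefficient $\int E_{\lambda-\mu}G\,dx$ equals $\gamma(\mu-\lambda)=\gamma(\lambda-\mu)$ for $\lambda,\mu\in\Lambda$, so \eqref{eq:gram} gives, for finite sums,
\begin{equation}\label{eq:iso}
\Big\|\sum_{\lambda\in\Lambda}c_\lambda e_\lambda\Big\|^2=\int_{\mathbb T^{2n}}|P|^2G\,dx,\qquad P=\sum_{\lambda\in\Lambda}c_\lambda E_\lambda .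
\end{equation}
Let $\mathcal P$ be the span of the $E_\lambda$, $\lambda\in\Lambda$. Let $\tau(s,t)=(s,t+\frac1q(1,\dots,1))$, and call a function or a set \emph{invariant} if it is invariant under $\tau$. Since $E_{u+iv}\circ\tau=e^{2\pi i\sum v_j/q}E_{u+iv}$, an integrable function is invariant if and only if its Fourier coefficients vanish off $\Lambda$. Thus $G$ is invariant, and $\{E_\lambda\}_{\lambda\in\Lambda}$ is an orthonormal basis of the invariant functions in $L^2(dx)$; in particular $\mathcal P$ is dense among them.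

\begin{lemma}\label{lem:test}
Let $a,b$ be continuous invariant real functions on $\mathbb T^{2n}$ with $\int|P|^2a\,dx\le\int|P|^2b\,dx$ for all $P\in\mathcal P$. Then $a\le b$ everywhere.
\end{lemma}

\begin{proof}
Both sides are continuous in the norm of $L^2(dx)$, so the inequality holds for all invariant $P\in L^2(dx)$. For the indicator function of the open invariant set $\Omega=\{a>b\}$ it reads $\int_\Omega(a-b)\,dx\le0$. Hence $\Omega$ has measure zero, and so it is empty.
\end{proof}

By \eqref{eq:iso} and Lemma~\ref{lem:test} with $a=0$, the symbol is nonnegative.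

\begin{proposition}\label{prop:crit}
The lattice $\Lambda_{n,q}$ is an interpolation set if and only if $G$ has no zero. It is a weak interpolation set if and only if $\int G^{-1}\,dx<\infty$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dual}(i), \eqref{eq:iso} and Parseval's identity, interpolation means that $\int|P|^2dx\le M^2\int|P|^2G\,dx$ on $\mathcal P$ for some $M$. By Lemma~\ref{lem:test} this holds if and only if $1\le M^2G$ everywhere, and such an $M$ exists if and only if the continuous function $G$ has no zero.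

If $1/G$ is integrable, then by the Cauchy--Schwarz inequality
\[
|c_\lambda|=\Big|\int P\,\overline{E_\lambda}\,dx\Big|\le\Big(\int|P|^2G\,dx\Big)^{1/2}\Big(\int G^{-1}dx\Big)^{1/2},
\]
and Lemma~\ref{lem:dual}(ii) gives weak interpolation. Conversely, weak interpolation gives $|\int P\,dx|^2=|c_0|^2\le M^2\int|P|^2G\,dx$ on $\mathcal P$, hence for all invariant $P\in L^2(dx)$. For $P=(G+\eta)^{-1}$ with $\eta>0$ and $I_\eta=\int(G+\eta)^{-1}dx$ this yields $I_\eta^2\le M^2I_\eta$. Letting $\eta\downarrow0$, monotone convergence gives $\int G^{-1}dx\le M^2$.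
\end{proof}

A counterexample is therefore a lattice whose symbol vanishes somewhere, but on so thin a set that its reciprocal remains integrable.

\section{The zeros of the symbol and the proof of Theorem~\ref{thm:A}}\label{sec:zeros}

\subsection*{One variable}
Everything is built from the symbol of $\mathbb Z[i]$,
\[
g(s,t)=G_{1,1}(s,t)=\sum_{u,v\in\mathbb Z}(-1)^{uv}e^{-\frac\pi2(u^2+v^2)}e^{2\pi i(us+vt)} .
\]
Its zeros are invisible in this series. They become visible once $g$ is written as the squared modulus of a theta function, whose zeros can be counted by the argument principle.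

\begin{lemma}\label{lem:theta}
Let $y^*=(\frac12,\frac12)\in\mathbb T^2$. Then $g(y)\simeq\operatorname{dist}(y,y^*)^2$ on $\mathbb T^2$.
\end{lemma}

\begin{proof}
Let $Z(s,t)=\sum_{l\in\mathbb Z}e^{-\pi(t-l)^2}e^{2\pi ils}$ for real $s,t$. Expand $|Z|^2$ as a sum over pairs $(l,l')$, put $l'=l-u$, and use $(t-l)^2+(t-l+u)^2=2(t-l+\frac u2)^2+\frac{u^2}2$:
\[
|Z(s,t)|^2=\sum_ue^{-\frac\pi2u^2}e^{2\pi ius}\sum_le^{-2\pi(t+\frac u2-l)^2}.
\]
The Fourier transform of $e^{-2\pi y^2}$ is $2^{-1/2}e^{-\frac\pi2v^2}$, so Poisson summation gives $\sum_le^{-2\pi(y-l)^2}=2^{-1/2}\sum_ve^{-\frac\pi2v^2}e^{2\pi ivy}$. For $y=t+\frac u2$ we have $e^{2\pi ivy}=(-1)^{uv}e^{2\pi ivt}$, and therefore $g=\sqrt2\,|Z|^2$.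

Expanding $(t-l)^2$ gives $Z(s,t)=e^{-\pi t^2}\vartheta(s-it)$ with the entire function $\vartheta(\zeta)=\sum_le^{-\pi l^2+2\pi il\zeta}$, and $\vartheta(0)>0$. We have $\vartheta(\zeta+1)=\vartheta(\zeta)$, and $-\pi l^2-2\pi l=\pi-\pi(l+1)^2$ gives $\vartheta(\zeta+i)=e^{\pi-2\pi i\zeta}\vartheta(\zeta)$. So the zero set of $\vartheta$ is invariant under $\mathbb Z[i]$. Integrate $\vartheta'/\vartheta$ around a unit square with horizontal and vertical sides that avoid the zeros. The vertical sides cancel. On the top side $\vartheta'/\vartheta$ equals its value on the bottom side minus $2\pi i$, and the top side is traversed backwards, so the integral is $2\pi i$. Thus $\vartheta$ has exactly one zero modulo $\mathbb Z[i]$, and it is simple. It lies at $\frac{1+i}2$, because in $\vartheta(\frac{1+i}2)=\sum_l(-1)^le^{-\pi(l^2+l)}$ the terms $l$ and $-1-l$ cancel.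

Consequently $g$ vanishes only at $y^*$. Near $y^*$ it is comparable to the squared distance, because the zero of $\vartheta$ is simple and $(s,t)\mapsto s-it$ is an isometry. Away from $y^*$ both functions are continuous and positive on a compact set.
\end{proof}

\subsection*{Products and averages}
Since $\gamma$ is a product over the coordinates, the symbol of $\mathbb Z[i]^n$ is $\prod_jg(s_j,t_j)$. Passing to the sublattice averages it: the indicator function of $\{q\mid\sum v_j\}$ is $\frac1q\sum_{r=0}^{q-1}e^{2\pi ir\sum_jv_j/q}$, so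
\begin{equation}\label{eq:avg}
G_{n,q}(s,t)=\frac1q\sum_{r=0}^{q-1}\ \prod_{j=1}^ng\Big(s_j,t_j+\frac rq\Big).
\end{equation}
Write $y_j=(s_j,t_j)$ and $y^*_r=(\frac12,\frac12-\frac rq)\in\mathbb T^2$; the points $y^*_0,\dots,y^*_{q-1}$ are distinct. All terms in \eqref{eq:avg} are nonnegative, so by Lemma~\ref{lem:theta}
\begin{equation}\label{eq:zero}
G_{n,q}(x)=0\iff\text{for every }r\in\{0,\dots,q-1\}\text{ there is }j\text{ with }y_j=y^*_r .
\end{equation}
Different $r$ require different $j$, and each $r$ imposes two real conditions.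

\begin{example}\label{ex:agree}
If $q>n$, then \eqref{eq:zero} cannot be met, and $\Lambda_{n,q}$ is an interpolation set. If $q=1$, then $\int G^{-1}dx=(\int_{\mathbb T^2}g^{-1})^n=\infty$, because $\int_0^{1/2}\rho^{-2}\rho\,d\rho$ diverges, and $\mathbb Z[i]^n$ is not even a weak interpolation set. For $n=1$ these two cases exhaust the family, and the two notions agree on it. For $n\ge2$ there is room between them. The value $q=n$ is the largest for which zeros remain, and it pins down all $2n$ real coordinates.
\end{example}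

\begin{example}\label{ex:two}
Let $n=q=2$, so that $y_0^*=(\frac12,\frac12)$, $y_1^*=(\frac12,0)$ and
\[
2G=g(y_1)\,g(y_2)+g\big(y_1+(0,\tfrac12)\big)\,g\big(y_2+(0,\tfrac12)\big).
\]
The first product vanishes on the two surfaces $y_1=y_0^*$ and $y_2=y_0^*$ in $\mathbb T^4$, the second on $y_1=y_1^*$ and $y_2=y_1^*$. They vanish together at the two points $(y_1,y_2)=(y_0^*,y_1^*)$ and $(y_1^*,y_0^*)$. Near the first point, the factors $g(y_2)$ and $g(y_1+(0,\frac12))$ are close to $g(\frac12,0)>0$, so $G\simeq|y_1-y_0^*|^2+|y_2-y_1^*|^2$; the second point is the image of the first under $\tau$. In polar coordinates in $\mathbb R^4$ the integral of $1/G$ near a zero is comparable to $\int_0\rho^{-2}\rho^3\,d\rho<\infty$. By Proposition~\ref{prop:crit}, $\Lambda_2$ is a weak interpolation set and not an interpolation set.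
\end{example}

The general case differs only in the bookkeeping.

\begin{lemma}\label{lem:G}
Let $G=G_{n,n}$. Its zero set $\mathcal Z$ is finite and nonempty, and $G(x)\simeq\rho(x)^2$ on $\mathbb T^{2n}$, where $\rho(x)=\operatorname{dist}(x,\mathcal Z)$.
\end{lemma}

\begin{proof}
If $G(x)=0$, the choice $r\mapsto j$ in \eqref{eq:zero} is an injective map $\sigma:\{0,\dots,n-1\}\to\{1,\dots,n\}$, hence a bijection. So $\mathcal Z$ consists of the $n!$ points $x_\sigma$ given by $y_{\sigma(r)}=y_r^*$ for all $r$. Fix $\sigma$ and $r$. At $x_\sigma$, the factor $j=\sigma(r')$ of the $r$-th product in \eqref{eq:avg} is $g(\frac12,\frac12+\frac{r-r'}n)$, which is positive for $r'\ne r$. By Lemma~\ref{lem:theta} the $r$-th product is comparable to $|y_{\sigma(r)}-y_r^*|^2$ near $x_\sigma$. Summing over $r$ gives $G(x)\simeq|x-x_\sigma|^2$ near $x_\sigma$. Away from $\mathcal Z$, both $G$ and $\rho^2$ are continuous and positive on a compact set.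
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\phi_0=\frac\pi2|z|^2$. By Lemma~\ref{lem:G}, $G$ has a zero, and $1/G\le C\rho^{-2}$ is integrable because $\mathcal Z$ is finite and $\int_0^1\rho^{-2}\rho^{2n-1}d\rho<\infty$ for $n\ge2$. This is the only place where $n\ge2$ is used. Proposition~\ref{prop:crit} gives the first assertion.

Now let $\phi$ be admissible with $\phi=|Az|^2+\operatorname{Re}h+b$, $b$ bounded, and put $B=\sqrt{2/\pi}\,A$, so that $|Az|^2=\phi_0(Bz)$. The map $Jf=e^h\,(f\circ B)$ is a linear bijection of the space of entire functions, and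
\[
\|Jf\|_\phi^2=\int|f(Bz)|^2e^{-2\phi_0(Bz)-2b(z)}dm(z)\simeq|\det B|^{-2}\|f\|_{\phi_0}^2 .
\]
So $J$ is an isomorphism of $\mathcal F_{\phi_0}$ onto $\mathcal F_\phi$. For $\lambda'=B^{-1}\lambda$ we have $(Jf)(\lambda')=e^{h(\lambda')}f(\lambda)$. Since the norm of a kernel is the norm of the point evaluation, $\|K^\phi_{\lambda'}\|_\phi\simeq|e^{h(\lambda')}|\,\|K^{\phi_0}_\lambda\|_{\phi_0}$ uniformly in $\lambda$. Hence $\langle Jf,k^\phi_{\lambda'}\rangle_\phi=a_\lambda\langle f,k_\lambda^{\phi_0}\rangle_{\phi_0}$ with $C^{-1}\le|a_\lambda|\le C$. If $(f_\lambda)$ is a bounded biorthogonal family for $\Lambda_n$, then $(a_\lambda^{-1}Jf_\lambda)$ is one for $B^{-1}\Lambda_n$. Multiplication by $(a_\lambda)$ is a bijection of $\ell^2$, so $B^{-1}\Lambda_n$ is an interpolation set for $\mathcal F_\phi$ if and only if $\Lambda_n$ is one for $\mathcal F_{\phi_0}$, which it is not.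
\end{proof}

\section{Decay of the biorthogonal functions}\label{sec:decay}

Let $n\ge2$, $\Lambda=\Lambda_n$, $G=G_{n,n}$. We first make the biorthogonal functions explicit. Since $G>0$ almost everywhere, \eqref{eq:iso} shows that $e_\lambda\mapsto E_\lambda$ extends to a unitary map $U$ from the closed span of the $e_\lambda$ onto the closure $H$ of $\mathcal P$ in $L^2(G\,dx)$. The space $H$ contains every invariant $P\in L^2(G\,dx)$: the truncations $P\mathbf 1_{\{|P|\le N\}}$ converge to $P$ in $L^2(G\,dx)$, and each of them is a limit of elements of $\mathcal P$ in $L^2(dx)$, hence in $L^2(G\,dx)$ as $G$ is bounded. In particular $E_\lambda/G\in H$, with squared norm $\int G^{-1}dx$. Put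
\[
f_\lambda=\varepsilon_\lambda\,U^{-1}(E_\lambda/G).
\]
Then $\langle f_\lambda,k_\mu\rangle=\varepsilon_\lambda\varepsilon_\mu\int(E_\lambda/G)\,\overline{E_\mu}\,G\,dx=\delta_{\lambda\mu}$ and $\|f_\lambda\|^2=\int G^{-1}dx$.

To estimate $f_\lambda(z)e^{-\phi(z)}=\langle f_\lambda,k_z\rangle$ we need evaluation at $z$ on the torus side. For $z\in\mathbb C^n$ let
\[
\Phi_z=\sum_{\mu\in\Lambda}\langle k_z,e_\mu\rangle E_\mu .
\]
By \eqref{eq:kk} the coefficients have modulus $e^{-\frac\pi2|z-\mu|^2}$, and $|\partial^\alpha E_\mu|\le(2\pi|\mu|)^{|\alpha|}$. So $\Phi_z$ is smooth and invariant, and each derivative $\partial^\alpha\Phi_z$ is bounded uniformly for $z$ in a compact set. For finite sums $F=\sum c_\mu e_\mu$ and $P=UF=\sum c_\mu E_\mu$,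
\begin{equation}\label{eq:eval}
\langle F,k_z\rangle=\sum c_\mu\overline{\langle k_z,e_\mu\rangle}=\int P\,\overline{\Phi_z}\,dx .
\end{equation}
The next lemma reduces all $z$ to a compact set and turns the position of $z$ into a frequency.

\begin{lemma}\label{lem:cov}
For $z\in\mathbb C^n$ and $\nu\in\Lambda$ there is $\omega$ with $|\omega|=1$ and $\Phi_{z+\nu}=\omega E_\nu\Phi_z$.
\end{lemma}

\begin{proof}
The operator $W_\nu f(\zeta)=e^{\pi\langle\zeta,\nu\rangle-\frac\pi2|\nu|^2}f(\zeta-\nu)$ is unitary, because it is invertible and $|W_\nu f(\zeta)|^2e^{-\pi|\zeta|^2}=|f(\zeta-\nu)|^2e^{-\pi|\zeta-\nu|^2}$. The quotient $W_\nu k_z/k_{z+\nu}$ is $e^{-\pi\langle\nu,z\rangle+\pi\operatorname{Re}\langle\nu,z\rangle}=e^{-i\pi\operatorname{Im}\langle\nu,z\rangle}$. For $\nu=u+iv$ and $\mu=u'+iv'$ in $\Lambda$ this gives $W_\nu e_\mu=(-1)^{u'\cdot v'+u'\cdot v+u\cdot v'}k_{\mu+\nu}$. The exponent equals $(u+u')\cdot(v+v')-u\cdot v$, so $W_\nu e_\mu=\varepsilon_\nu e_{\mu+\nu}$. Therefore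
\[
\langle k_{z+\nu},e_\mu\rangle=\varepsilon_\nu e^{i\pi\operatorname{Im}\langle\nu,z\rangle}\langle W_\nu k_z,W_\nu e_{\mu-\nu}\rangle=\omega\langle k_z,e_{\mu-\nu}\rangle
\]
with $\omega$ independent of $\mu$. Multiply by $E_\mu=E_\nu E_{\mu-\nu}$ and sum over $\mu$.
\end{proof}

Extending \eqref{eq:eval} to $P=E_\lambda/G$ will exhibit $f_\lambda(z)e^{-\phi(z)}$ as a Fourier coefficient of $\overline{\Phi_\zeta}/G$ with $\zeta$ bounded. The singularity $\rho^{-2}$ of $1/G$ alone would give the exponent $2n-2$ by the argument of Lemma~\ref{lem:fourier} below, and for $n=2$ the function $(1+|z|)^{-2}$ is not even square integrable. One power is gained because $\Phi_z$ vanishes on $\mathcal Z$.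

\begin{lemma}\label{lem:phi}
Let $S=\sum_{\nu\in\Lambda}e^{-\frac\pi2|\nu|^2}$. Then $|\Phi_z|^2\le SG$ on $\mathbb T^{2n}$ for every $z\in\mathbb C^n$.
\end{lemma}

\begin{proof}
By \eqref{eq:kk} and Schur's test, $\|\sum d_\nu k_{z+\nu}\|^2\le S\|d\|_2^2$ for finitely supported $d$ on $\Lambda$. For $F\in\mathcal F_\phi$ take $d_\nu=\langle F,k_{z+\nu}\rangle$ on a finite set. Then $\|d\|_2^2=\langle F,\sum d_\nu k_{z+\nu}\rangle\le\|F\|S^{1/2}\|d\|_2$, and so $\sum_{\nu\in\Lambda}|\langle F,k_{z+\nu}\rangle|^2\le S\|F\|^2$. For $F=U^{-1}P$ with $P\in\mathcal P$, \eqref{eq:eval} and Lemma~\ref{lem:cov} show that $|\langle F,k_{z+\nu}\rangle|=|\int P\,\overline{\Phi_z}\,\overline{E_\nu}\,dx|$. Parseval's identity for the invariant function $P\overline{\Phi_z}$ and \eqref{eq:iso} give $\int|P|^2|\Phi_z|^2dx\le S\int|P|^2G\,dx$. Lemma~\ref{lem:test} finishes the proof.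
\end{proof}

\begin{lemma}\label{lem:fourier}
Let $d\ge2$, let $\mathcal Z\subset\mathbb T^d$ be finite and nonempty, $\rho=\operatorname{dist}(\cdot,\mathcal Z)$, and let $h$ be smooth off $\mathcal Z$ with $|\partial^\alpha h|\le C_0\rho^{-1-|\alpha|}$ for $|\alpha|\le d$. Then $|\int h(x)e^{2\pi i\xi\cdot x}dx|\le C(1+|\xi|)^{1-d}$ for $\xi\in\mathbb Z^d$, where $C$ depends only on $d$, $\mathcal Z$ and $C_0$.
\end{lemma}

\begin{proof}
Integration by parts is useful only at distances larger than the wavelength $1/|\xi|$ from $\mathcal Z$, so we cut there. Fix $r_0<\frac14$ smaller than a quarter of the distance between any two points of $\mathcal Z$. For $|\xi|\le1/r_0$ the bound follows from $\int|h|\le C_0\int\rho^{-1}<\infty$. Otherwise let $r=1/|\xi|$. Take a smooth $\chi$ on $\mathbb R^d$ with $0\le\chi\le1$, equal to $1$ on $\{|y|\le1\}$ and supported in $\{|y|\le2\}$, and let $\chi_r(x)=\sum_{x_0\in\mathcal Z}\chi((x-x_0)/r)$. In polar coordinates, $\int|\chi_rh|\le C\int_0^{2r}\rho^{d-2}d\rho\le Cr^{d-1}$.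

The function $(1-\chi_r)h$ is smooth on $\mathbb T^d$ and vanishes on $\{\rho\le r\}$. Choose $j$ with $|\xi_j|\ge|\xi|/\sqrt d$. In the Leibniz expansion of $\partial_j^d((1-\chi_r)h)$, a term with $a\ge1$ derivatives on $\chi_r$ lives on $\{r\le\rho\le2r\}$, where it is at most $Cr^{-a}\rho^{-1-d+a}\le C\rho^{-1-d}$; the term $a=0$ obeys the same bound. Integrating by parts $d$ times in $x_j$ bounds the Fourier coefficient of $(1-\chi_r)h$ by
\[
C|\xi|^{-d}\int_{\rho\ge r}\rho^{-1-d}dx\le C|\xi|^{-d}\int_r^\infty\rho^{-2}d\rho=C|\xi|^{-d}r^{-1}.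
\]
Both contributions are $C|\xi|^{1-d}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:phi}, $|\int P\,\overline{\Phi_z}\,dx|^2\le\int|P|^2G\,dx\cdot\int|\Phi_z|^2G^{-1}dx\le S\int|P|^2G\,dx$. So both sides of $\langle U^{-1}P,k_z\rangle=\int P\,\overline{\Phi_z}\,dx$ are continuous on $H$, and the identity extends from $\mathcal P$ to $P=E_\lambda/G$. Since $\Lambda\supset(\mathbb Z+in\mathbb Z)^n$, every $z$ can be written as $z=\nu+\zeta$ with $\nu\in\Lambda$ and $|\zeta|\le R=n^{3/2}$. By Lemma~\ref{lem:cov},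
\begin{equation}\label{eq:coef}
|f_\lambda(z)|e^{-\phi(z)}=\Big|\int E_{\lambda-\nu}\,h_\zeta\,dx\Big|,\qquad h_\zeta=\overline{\Phi_\zeta}/G .
\end{equation}
We verify the hypothesis of Lemma~\ref{lem:fourier} with $d=2n$, uniformly for $|\zeta|\le R$.

First, $|\partial^\alpha\Phi_\zeta|\le C_\alpha\rho^{1-|\alpha|}$. For $\alpha=0$ this is Lemma~\ref{lem:phi} with Lemma~\ref{lem:G}; for $|\alpha|\ge1$ the left side is bounded and $\rho^{1-|\alpha|}$ is bounded below, as $\rho$ is bounded above. Second, $|\partial^\alpha G|\le C_\alpha\rho^{2-|\alpha|}$ for $|\alpha|\ge1$. For $|\alpha|=1$, the gradient of $G$ is Lipschitz and vanishes on $\mathcal Z$, where $G$ attains its minimum; for $|\alpha|\ge2$ argue as for $\Phi_\zeta$. By induction on $|\alpha|$, $\partial^\alpha(1/G)$ is a linear combination of terms $G^{-N-1}\prod_{i=1}^N\partial^{\alpha_i}G$ with $|\alpha_i|\ge1$ and $\sum\alpha_i=\alpha$. Since $G\ge c\rho^2$, each term is at most $C\rho^{-2N-2}\rho^{2N-|\alpha|}=C\rho^{-2-|\alpha|}$. The Leibniz rule gives $|\partial^\alpha h_\zeta|\le C_\alpha\rho^{-1-|\alpha|}$.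

The frequency of $E_{\lambda-\nu}$ has length $|\lambda-\nu|$, and $1+|z-\lambda|\le(1+R)(1+|\lambda-\nu|)$. So \eqref{eq:coef} and Lemma~\ref{lem:fourier} give the stated bound. Its $p$-th power is integrable over $\mathbb C^n=\mathbb R^{2n}$, with an integral independent of $\lambda$, when $p(2n-1)>2n$.
\end{proof}

\section{The $\mathcal F^1$ condition}\label{sec:general}

Now $n\ge1$, $\phi$ is any admissible weight, and $K(z,w)=K_w(z)$. No explicit kernel and no group structure are available. Two facts replace them: the kernel is still concentrated, and the weight is locally pluriharmonic up to a bounded error.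

\begin{proposition}[\cite{Delin,Lindholm}]\label{prop:kernel}
There are $C,\kappa>0$ such that $C^{-1}e^{2\phi(z)}\le K(z,z)\le Ce^{2\phi(z)}$ and $|K(z,w)|\le Ce^{\phi(z)+\phi(w)-\kappa|z-w|}$ for all $z,w\in\mathbb C^n$.
\end{proposition}

Since $\|K_\mu\|_\phi^2=K(\mu,\mu)$, it follows that, for some $C_1$,
\begin{equation}\label{eq:kdecay}
|k_\mu(z)|e^{-\phi(z)}\le C_1e^{-\kappa|z-\mu|},\qquad|\langle k_\mu,k_\nu\rangle_\phi|\le C_1e^{-\kappa|\nu-\mu|}.
\end{equation}
The lower bound on $i\partial\bar\partial\phi$ enters the proof of Theorem~\ref{thm:C} only through Proposition~\ref{prop:kernel}; without it the space may be trivial, as for $\phi=0$. The next lemma uses only the upper bound.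

\begin{lemma}\label{lem:plurih}
There is $C$ such that for every $a\in\mathbb C^n$ there is a holomorphic function $h_a$ on the ball $B(a,1)$ with $|\phi-\operatorname{Re}h_a|\le C$ on $B(a,1)$.
\end{lemma}

\begin{proof}
The plan is to solve $i\partial\bar\partial\psi_0=i\partial\bar\partial\phi$ with bounded $\psi_0$, by solving first for $d$ and then for $\bar\partial$. As $\phi$ need not be smooth, we do this for the convolutions $\phi_r$, $0<r\le1$, of $\phi$ with a smooth radial approximate identity of compact support; these are smooth and decrease pointwise to $\phi$ as $r\downarrow0$, because $\phi$ is plurisubharmonic. The inequalities $0\le i\partial\bar\partial\phi\le Ci\partial\bar\partial|z|^2$ survive convolution, so the real closed form $\omega=i\partial\bar\partial\phi_r$ has coefficients bounded independently of $r$ and of the point.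

The Poincar\'e homotopy formula $\eta_x(\xi)=\int_0^1t\,\omega_{a+t(x-a)}(x-a,\xi)\,dt$ defines a smooth real $1$-form with $d\eta=\omega$ and $|\eta|\le C$ on $B(a,1)$. The $(0,2)$ part of $d\eta$ vanishes, so $\bar\partial\eta^{0,1}=0$. Henkin's estimate says that for a $\bar\partial$-closed $(0,1)$-form $\theta$, smooth on the closed unit ball, the equation $\bar\partial\psi=\theta$ has a smooth solution in the ball with $\sup|\psi|\le C_n\sup|\theta|$. So there is $\psi$ on $B(a,1)$ with $\bar\partial\psi=\eta^{0,1}$ and $|\psi|\le C'$, where $C'$ is independent of $r$ and $a$. Since $\eta$ is real, $\eta=\partial\bar\psi+\bar\partial\psi$, and $d\eta=\bar\partial\partial\bar\psi+\partial\bar\partial\psi=\partial\bar\partial(\psi-\bar\psi)=2i\partial\bar\partial\operatorname{Im}\psi$. Hence $u_r=\phi_r-2\operatorname{Im}\psi$ is pluriharmonic on $B(a,1)$ and $|\phi_r-u_r|\le2C'$.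

Let $N=\sup_{B(a,1)}\phi_1+2C'$. The harmonic functions $N-u_r$ are nonnegative, and at $a$ they are at most $N-\phi(a)+2C'$. By Harnack's inequality they are locally uniformly bounded, so along a sequence $r\to0$ the $u_r$ converge locally uniformly, with all derivatives, to a pluriharmonic function $u$. On a ball, $u=\operatorname{Re}h_a$ with $h_a$ holomorphic, and $|\phi-u|\le2C'$ in the limit.
\end{proof}

For entire $f$ and $p=1,2$, the function $|fe^{-h_a}|^p$ is subharmonic on $B(a,1)$ and comparable to $|f|^pe^{-p\phi}$. The sub-mean value property gives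
\begin{equation}\label{eq:submean}
|f(a)|^pe^{-p\phi(a)}\le C_2\int_{B(a,1)}|f|^pe^{-p\phi}\,dm .
\end{equation}
In particular $|f|e^{-\phi}\le C\|f\|_{p,\phi}$, and $\|f\|_\phi^2\le\sup(|f|e^{-\phi})\,\|f\|_{1,\phi}\le C\|f\|_{1,\phi}^2$. Thus $\mathcal F^1_\phi\subset\mathcal F_\phi$, and condition (b) of Theorem~\ref{thm:C} implies weak interpolation, as does condition (a).

\begin{lemma}\label{lem:sep}
If $\Lambda$ is a weak interpolation set, then the distances between distinct points of $\Lambda$ are bounded below by a positive number, and for every $\beta>0$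
\begin{equation}\label{eq:sum}
\sup_{z\in\mathbb C^n}\sum_{\mu\in\Lambda}(1+|z-\mu|)\,e^{-\beta|z-\mu|}<\infty .
\end{equation}
\end{lemma}

\begin{proof}
Let $(f_\lambda)$ be biorthogonal with $\|f_\lambda\|_\phi\le M$, let $\lambda\ne\nu$ in $\Lambda$ with $|\lambda-\nu|<1$, and let $F=f_\lambda e^{-h_\lambda}$ on $B(\lambda,1)$. By Lemma~\ref{lem:plurih} and \eqref{eq:submean}, $|F|\le CM$. Also $F(\nu)=0$, and $|F(\lambda)|\ge c|f_\lambda(\lambda)|e^{-\phi(\lambda)}=c\|K_\lambda\|_\phi e^{-\phi(\lambda)}\ge c'$ by Proposition~\ref{prop:kernel}. The Schwarz lemma for $F-F(\lambda)$ on the unit disk centered at $\lambda$ in the complex line through $\lambda$ and $\nu$ gives $c'\le|F(\nu)-F(\lambda)|\le2CM|\lambda-\nu|$. So small balls of a fixed radius around the points of $\Lambda$ are disjoint, and comparing volumes shows that $B(z,l)$ contains at most $C(1+l)^{2n}$ points of $\Lambda$. Summing over the shells $l-1\le|z-\mu|<l$ gives \eqref{eq:sum}.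
\end{proof}

Both nontrivial implications rest on one device. An operator whose kernel decays exponentially almost commutes with multiplication by a slowly varying weight, so a lower bound for it persists after such a weight is inserted. Quantitatively, let $w=e^{\beta\ell}$, where $|\ell(z)-\ell(\mu)|\le|z-\mu|$ and $0<\beta\le\kappa/2$. From $e^y-1\le ye^y$ we get $|w(z)/w(\mu)-1|\le\beta|z-\mu|e^{\beta|z-\mu|}$, and then \eqref{eq:sum} gives
\begin{equation}\label{eq:comm}
\sum_{\mu\in\Lambda}C_1e^{-\kappa|z-\mu|}\Big|\frac{w(z)}{w(\mu)}-1\Big|\le\sum_{\mu\in\Lambda}C_1\beta\,|z-\mu|\,e^{-\frac\kappa2|z-\mu|}\le\beta C_3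
\end{equation}
for all $z$, with $C_3$ independent of $z$, $\ell$ and $\beta$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{(c)$\Rightarrow$(b).} We have $\|f_\lambda\|_{1,\phi}\le C\int e^{-c|z|}dm(z)$ for all $\lambda$.

\emph{(b)$\Rightarrow$(a).} Let $\|f_\lambda\|_{1,\phi}\le M$. For finitely supported $c$ let $F_c=\sum c_\mu k_\mu$ and $Tc(z)=F_c(z)e^{-\phi(z)}$. From $c_\lambda=\langle F_c,f_\lambda\rangle_\phi=\int F_c\overline{f_\lambda}e^{-2\phi}dm$ we obtain
\begin{equation}\label{eq:inf}
\|c\|_\infty\le M\|Tc\|_\infty .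
\end{equation}
We must pass from this lower bound in supremum norms to the lower bound $(\beta)$ of Lemma~\ref{lem:dual}. The supremum on the right may be attained far from the point $\lambda$ whose coefficient we want to estimate, so we localize. Fix $\lambda\in\Lambda$ and let $w(z)=e^{-\beta|z-\lambda|}$ with $\beta=\min(\frac\kappa2,\frac1{2MC_3})$, which does not depend on $\lambda$. Let $wc=(w(\mu)c_\mu)_\mu$. By \eqref{eq:kdecay} and \eqref{eq:comm},
\[
|T(wc)(z)-w(z)Tc(z)|=\Big|\sum_\mu k_\mu(z)e^{-\phi(z)}\Big(1-\frac{w(z)}{w(\mu)}\Big)w(\mu)c_\mu\Big|\le\beta C_3\|wc\|_\infty .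
\]
Applying \eqref{eq:inf} to $wc$ gives $\|wc\|_\infty\le M\|w\,Tc\|_\infty+\frac12\|wc\|_\infty$. As $w(\lambda)=1$,
\[
|c_\lambda|\le\|wc\|_\infty\le2M\sup_ze^{-\beta|z-\lambda|}|F_c(z)|e^{-\phi(z)} .
\]
Square, apply \eqref{eq:submean} with $p=2$ at the point $z$, and use $e^{-2\beta|z-\lambda|}\le e^{2\beta}e^{-2\beta|\zeta-\lambda|}$ for $\zeta\in B(z,1)$:
\[
|c_\lambda|^2\le4M^2C_2e^{2\beta}\int e^{-2\beta|\zeta-\lambda|}|F_c(\zeta)|^2e^{-2\phi(\zeta)}dm(\zeta).
\]
Summing over $\lambda$ and using \eqref{eq:sum} we get $\|c\|_2^2\le C\|F_c\|_\phi^2$, and Lemma~\ref{lem:dual}(i) gives (a).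

\emph{(a)$\Rightarrow$(c).} The natural biorthogonal functions are obtained by inverting the Gram matrix $\Gamma_{\nu\mu}=\langle k_\mu,k_\nu\rangle_\phi$, and the point is that the inverse inherits exponential decay. By \eqref{eq:kdecay}, \eqref{eq:sum} and Schur's test, $\Gamma$ is a bounded self-adjoint operator on $\ell^2(\Lambda)$. We have $\langle\Gamma c,c\rangle=\|F_c\|_\phi^2$, so Lemma~\ref{lem:dual}(i) gives $L$ with $\langle\Gamma c,c\rangle\ge L^{-1}\|c\|_2^2$, first for finitely supported $c$ and then for all $c\in\ell^2$. Hence $\Gamma$ is invertible and $\|\Gamma c\|_2\ge L^{-1}\|c\|_2$.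

Let $\beta=\min(\frac\kappa2,\frac1{2LC_3})$. Fix $\lambda\in\Lambda$ and $R>0$, let $w(z)=e^{\beta\min(|z-\lambda|,R)}$, and let $D$ be the diagonal operator with entries $w(\mu)$. The truncation at $R$ makes $D$ and $D^{-1}$ bounded. The entries $\Gamma_{\nu\mu}(w(\nu)/w(\mu)-1)$ of $D\Gamma D^{-1}-\Gamma$ are dominated by the symmetric terms of the middle sum in \eqref{eq:comm} with $z=\nu$, so $\|D\Gamma D^{-1}-\Gamma\|\le\frac1{2L}$ by Schur's test. Thus $\|D\Gamma D^{-1}c\|_2\ge\frac1{2L}\|c\|_2$, and the inverse $D\Gamma^{-1}D^{-1}$ has norm at most $2L$. Its $(\mu,\lambda)$ entry is $w(\mu)(\Gamma^{-1})_{\mu\lambda}$, since $w(\lambda)=1$. Choosing $R\ge|\mu-\lambda|$,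
\[
|(\Gamma^{-1})_{\mu\lambda}|\le2Le^{-\beta|\mu-\lambda|}.
\]
Put $f_\lambda=\sum_\mu(\Gamma^{-1})_{\mu\lambda}k_\mu$. The series converges absolutely in $\mathcal F_\phi$ by \eqref{eq:sum}, and $\langle f_\lambda,k_\nu\rangle_\phi=(\Gamma\Gamma^{-1})_{\nu\lambda}=\delta_{\lambda\nu}$. Since $\kappa\ge\beta$, the triangle inequality gives $\beta|\mu-\lambda|+\kappa|z-\mu|\ge\frac\beta2|z-\lambda|+\frac\beta2|z-\mu|$, and therefore
\[
|f_\lambda(z)|e^{-\phi(z)}\le2LC_1\,e^{-\frac\beta2|z-\lambda|}\sum_\mu e^{-\frac\beta2|z-\mu|}\le Ce^{-\frac\beta2|z-\lambda|}.\qedhere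
\]
\end{proof}

\begin{remark}
The exponent $1$ in (b) is used once, in \eqref{eq:inf}, where it produces the supremum norm on both sides. The error made by inserting $w$ is then a small multiple of the left side and can be absorbed. Weak interpolation gives instead $\|c\|_\infty\le M\|Tc\|_{L^2(dm)}$. The error must then be measured in $L^2(dm)$, where it involves all the numbers $w(\mu)c_\mu$ and not only the largest one, so the left side does not absorb it. Theorem~\ref{thm:A} shows that for $n\ge2$ no other argument can close this gap.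
\end{remark}

\begin{thebibliography}{9}

\bibitem{Delin}
H.~Delin, \emph{Ann. Inst. Fourier} \textbf{48} (1998).

\bibitem{Lindholm}
N.~Lindholm, \emph{J. Funct. Anal.} \textbf{182} (2001).

\bibitem{source}
\emph{Necessary density conditions for $d$-approximate interpolation sequences in the Bargmann-Fock space}, \texttt{http://nyjm.albany.edu/j/2021/27-61v.pdf}.

\end{thebibliography}
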